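\title{The Lusternik--Schnirelmann category of $\mathbf{SO}(11)$ exceeds its cup-length}

\begin{abstract}
For $n\le 10$ the Lusternik--Schnirelmann category of $\mathbf{SO}(n)$ equals its mod $2$ cup-length, and a folklore conjecture asserts this equality for all $n$. We disprove the conjecture: $\operatorname{cat}(\mathbf{SO}(11))\ge 24$, while the cup-length is $23$, and more generally the category exceeds the cup-length for $11\le n\le 16$. On a union of sixteen sets of a categorical cover the relation $x_1^{16}=0$ holds for two different reasons. Their difference is a class of degree $15$ whose Steenrod squares we compute from secondary classes of $\mathbf{SO}(16)$, and whose product with classes supported away from the remaining sets cannot exist in $H^*(\mathbf{SO}(n);\mathbb{F}_2)$.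
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a connected based CW complex. A subset $U\subset X$ is \emph{contractible in $X$} if the inclusion $U\to X$ is null-homotopic. The \emph{Lusternik--Schnirelmann category} $\operatorname{cat}(X)$ is the least integer $k$ such that $X$ has an open cover $U_0,\dots,U_k$ by sets contractible in $X$, and $\operatorname{cat}(X)=\infty$ if there is no such $k$. It counts the pieces needed to cut $X$ into parts that carry none of the topology of $X$. For a commutative ring $R$ with unit, the \emph{cup-length} $\operatorname{cup}(X;R)$ is the supremum of all $k\ge0$ for which some product of $k$ classes of positive degree in $H^*(X;R)$ is nonzero.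

Each set of a cover as above kills one factor of a product, so $\operatorname{cup}(X;R)\le\operatorname{cat}(X)$; the argument is recalled in Lemma~\ref{lem:products}. For real projective space the bound is sharp: $\mathbb{RP}^k$ is covered by $k+1$ affine charts, and the $k$-th power of the generator of $H^1(\mathbb{RP}^k;\mathbb{F}_2)$ is nonzero. This settles $\mathbf{SO}(2)=\mathbb{RP}^1$ and $\mathbf{SO}(3)=\mathbb{RP}^3$. The mod $2$ cohomology of $\mathbf{SO}(n)$ is a tensor product of truncated polynomial algebras with many long products, and one may hope that the bound stays sharp. The known values of the category, as listed in \cite{SO10}, agree with the cup-lengths given by formula \eqref{eq:c} below: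
\[
\begin{array}{c|ccccccccc}
n&2&3&4&5&6&7&8&9&10\\ \hline
\operatorname{cat}(\mathbf{SO}(n))=\operatorname{cup}(\mathbf{SO}(n);\mathbb{F}_2)&1&3&4&8&9&11&12&20&21
\end{array}
\]
They support the following ``folklore conjecture'', stated in \cite{SO10}.

\begin{quote}
\textbf{Conjecture.} For every $n\ge1$, $\operatorname{cat}(\mathbf{SO}(n))=\operatorname{cup}(\mathbf{SO}(n);\mathbb{F}_2)$.
\end{quote}

The conjecture is false, and by the table $n=11$ is the smallest counterexample.

\begin{theorem}\label{thm:A}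
Suppose $\mathbf{SO}(11)=U_0\cup\dots\cup U_k$ with $U_i$ open and $H^j(\mathbf{SO}(11);\mathbb{F}_2)\to H^j(U_i;\mathbb{F}_2)$ zero for all $i$ and all $j>0$. Then $k\ge24$. In particular
\[
\operatorname{cat}(\mathbf{SO}(11))\ge24>23=\operatorname{cup}(\mathbf{SO}(11);\mathbb{F}_2).
\]
\end{theorem}

The second statement follows from the first because the inclusion of a set contractible in $X$ induces zero in positive degrees.

\begin{theorem}\label{thm:B}
For every $n$ with $11\le n\le16$,
\[
\operatorname{cat}(\mathbf{SO}(n))\ge\operatorname{cup}(\mathbf{SO}(n);\mathbb{F}_2)+1 .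
\]
\end{theorem}

The cup-lengths for $n=11,\dots,16$ are $23,24,28,29,31,32$. We do not determine the exact value of $\operatorname{cat}(\mathbf{SO}(n))$ for $n\ge11$, and we make no claim for $n\ge17$.

The proof is by contradiction. Let $c$ be the cup-length, let $x_1$ generate $H^1(\mathbf{SO}(n);\mathbb{F}_2)$, and suppose that $c+1$ sets suffice. Ordinary products see nothing wrong with such a cover, so we look at \emph{why} a product vanishes. For $n\le16$ the power $x_1^{16}$ vanishes on the whole group. On the union $A$ of sixteen of the sets it vanishes for a second reason: there $x_1$ is pulled back from $\mathbb{RP}^{15}$. Two null-homotopies of the same map differ by a cohomology class, here a class $y\in H^{15}(A;\mathbb{F}_2)$. Multiplying $y$ by one relative class for each of the remaining $c-15$ sets produces a class $\eta$ on the whole group. We know three Steenrod squares of $\eta$ and a lower bound for the length of its monomials, and a finite computation shows that no such $\eta$ exists.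

Section~\ref{sec:covers} collects the constructions with open covers, and Section~\ref{sec:lens} runs the whole argument on a three-dimensional lens space. Section~\ref{sec:SO} recalls the cohomology of $\mathbf{SO}(n)$. Sections~\ref{sec:F} and~\ref{sec:y} construct $y$ and compute its squares, Section~\ref{sec:algebra} contains the algebraic obstruction, and Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems.

\section{Open covers and relative classes}\label{sec:covers}

From now on cohomology is singular cohomology with coefficients in $\mathbb{F}_2$ unless other coefficients are shown, and $\operatorname{cup}(X)=\operatorname{cup}(X;\mathbb{F}_2)$. For a connected space $X$ let $I=I(X)$ be the ideal of $H^*(X)$ formed by the positive degrees. For open sets $U,V\subset X$ there is a relative cup product $H^*(X,U)\otimes H^*(X,V)\to H^*(X,U\cup V)$. The image of a relative class $S$ in $H^*(X)$ is written $\overline S$, and $S$ is called a \emph{lift} of $\overline S$.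

We use the following properties of the Steenrod squares $\mathrm{Sq}^r\colon H^j\to H^{j+r}$. They are natural for maps of pairs. The total square $\mathrm{Sq}=\sum_{r\ge0}\mathrm{Sq}^r$ is multiplicative, also for relative products (Cartan formula); in particular $\mathrm{Sq}^{2r}(z^2)=(\mathrm{Sq}^rz)^2$ and odd squares vanish on $z^2$. If $\deg z=j$, then $\mathrm{Sq}^0z=z$, $\mathrm{Sq}^jz=z^2$ and $\mathrm{Sq}^rz=0$ for $r>j$; hence $\mathrm{Sq}^rt^i=\binom ir t^{i+r}$ for $\deg t=1$. The operation $\mathrm{Sq}^1$ is the Bockstein homomorphism of $0\to\mathbb{Z}/2\to\mathbb{Z}/4\to\mathbb{Z}/2\to0$, it is a derivation, and $\mathrm{Sq}^1\mathrm{Sq}^{2r}=\mathrm{Sq}^{2r+1}$.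

In this section $X$ is a connected manifold, so that open subsets are metrizable and have the homotopy type of CW complexes. An open set $U\subset X$ is \emph{cohomologically trivial} if $H^j(X)\to H^j(U)$ is zero for all $j>0$.

\begin{lemma}\label{lem:products}
If $A$ is a union of $r$ cohomologically trivial open sets, then every element of $I^r$ restricts to zero on $A$. Hence $\operatorname{cup}(X)\le\operatorname{cat}(X)$.
\end{lemma}

\begin{proof}
Let $A=V_1\cup\dots\cup V_r$ and $z_1,\dots,z_r\in I$. By the exact sequence of the pair, $z_i$ lifts to $H^*(X,V_i)$. The product of the lifts is a lift of $z_1\cdots z_r$ to $H^*(X,A)$, so $z_1\cdots z_r$ vanishes on $A$. Taking $A=X$ and $r=\operatorname{cat}(X)+1$ gives the inequality.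
\end{proof}

For powers of a one-dimensional class the vanishing has a geometric form. Let $t$ denote the generator of $H^1(\mathbb{RP}^k)$.

\begin{lemma}\label{lem:RP}
Let $x\in H^1(X)$ and $A=U_0\cup\dots\cup U_k$ with $U_i$ open and $x|_{U_i}=0$. Then there is a map $\chi\colon A\to\mathbb{RP}^k$ with $\chi^*t=x|_A$.
\end{lemma}

\begin{proof}
Let $\tilde A\to A$ be the double cover classified by $x|_A$. It is trivial over $U_i$, so on the preimage of $U_i$ there is a continuous function $\epsilon_i$ with values $\pm1$ that changes sign under the deck transformation. Let $f_i\ge0$ be a continuous function on $A$ that is positive exactly on $U_i$, for instance the distance to $A\setminus U_i$ (or $1$ if $U_i=A$). The function $f_i\epsilon_i$, extended by $0$, is continuous on $\tilde A$ because its absolute value is $f_i$, and it is odd. These $k+1$ functions have no common zero. After normalization they define an equivariant map $\tilde A\to S^k$, and hence a map $\chi\colon A\to\mathbb{RP}^k$ that pulls the cover $S^k\to\mathbb{RP}^k$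 back to $\tilde A\to A$. This means $\chi^*t=x|_A$.
\end{proof}

A class $y$ defined only on $A$ need not extend to $X$, but its product with a class that vanishes outside $A$ does. Let $X=A\cup B$ with $A,B$ open, $y\in H^*(A)$ and $S\in H^*(X,B)$. Restriction is an excision isomorphism $H^*(X,B)\cong H^*(A,A\cap B)$. Define $y\bullet S\in H^*(X)$ as the image of $y\cdot S|_{(A,A\cap B)}$ under
\[
H^*(A,A\cap B)\cong H^*(X,B)\longrightarrow H^*(X).
\]

\begin{lemma}\label{lem:glue}
The pairing $\bullet$ is bilinear, and for $z\in H^*(X)$,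
\[
(z|_A)\bullet S=z\,\overline S,\qquad z\,(y\bullet S)=(z|_A\,y)\bullet S=y\bullet(zS),\qquad
\mathrm{Sq}^m(y\bullet S)=\sum_{i=0}^m\mathrm{Sq}^iy\bullet\mathrm{Sq}^{m-i}S .
\]
If $A$ is a union of $r$ cohomologically trivial open sets, then $(y\bullet S)\,I^r=0$.
\end{lemma}

\begin{proof}
The excision isomorphism and the map to $H^*(X)$ are $H^*(X)$-linear and commute with Steenrod squares; this gives the three formulas. The last statement follows from the second formula and Lemma~\ref{lem:products}.
\end{proof}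

To use the Cartan formula of Lemma~\ref{lem:glue} we must know the squares of $S$, which will be a product of lifts. For a class $x$ of degree one this costs nothing: every lift $\tilde x\in H^1(X,U)$ has $\mathrm{Sq}^1\tilde x=\tilde x^2=x\tilde x$. For classes of higher degree an arbitrary lift gives no such control. A set that is contractible in $X$, however, provides lifts that respect all the structure.

\begin{lemma}\label{lem:lifts}
Let $U\subset X$ be open, nonempty and contractible in $X$. There is an additive map $s_U\colon I\to H^*(X,U)$ that commutes with Steenrod squares and satisfies $\overline{s_U(a)}=a$ and $b\,s_U(a)=s_U(ba)$ for $a,b\in I$.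
\end{lemma}

\begin{proof}
Let $X\cup CU$ be the mapping cone of the inclusion. A null-homotopy of $U\to X$ extends the identity of $X$ to a map $r\colon X\cup CU\to X$. In positive degrees $H^*(X\cup CU)\cong H^*(X\cup CU,CU)$ because $CU$ is contractible, and $H^*(X\cup CU,CU)\cong H^*(X,U)$ by excision. Let $s_U$ be $r^*$ followed by these isomorphisms. All three maps are induced by maps of pairs, so $s_U$ is multiplicative and commutes with squares, and $\overline{s_U(a)}=(r|_X)^*a=a$. Finally $b\,s_U(a)=s_U(b)s_U(a)=s_U(ba)$, since multiplying a relative class by $s_U(b)$ or by $\overline{s_U(b)}$ gives the same result.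
\end{proof}

\section{The method on a lens space}\label{sec:lens}

Let $L=S^3/(\mathbb{Z}/4)$ be the quotient of the unit sphere of $\mathbb{C}^2$ by the fourth roots of unity. It is a closed orientable $3$-manifold with integral homology $\mathbb{Z},\mathbb{Z}/4,0,\mathbb{Z}$, so $H^j(L)=\mathbb{F}_2$ for $0\le j\le3$. Let $x\in H^1(L)$ and $w\in H^2(L)$ be the generators. Then $xw\ne0$ by Poincar\'e duality. For any space $Z$ there is an exact sequence
\begin{equation}\label{eq:Z4}
H^1(Z)\xrightarrow{\ i_*\ }H^1(Z;\mathbb{Z}/4)\xrightarrow{\ p_*\ }H^1(Z)\xrightarrow{\ \xi\mapsto\xi^2\ }H^2(Z).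
\end{equation}
A generator $g$ of $H^1(L;\mathbb{Z}/4)=\operatorname{Hom}(\mathbb{Z}/4,\mathbb{Z}/4)$ has $p_*g=x$, so $x^2=0$ and $\operatorname{cup}(L)=2$. We show that nevertheless $\operatorname{cat}(L)\ge3$.

By \eqref{eq:Z4}, a lift of $\xi$ to $\mathbb{Z}/4$-coefficients is a witness for the relation $\xi^2=0$, and two witnesses differ by a class in $H^1(Z)$. To tell witnesses apart, let $\varphi\colon H^1(Z;\mathbb{Z}/4)\to H^2(Z)$ be the Bockstein homomorphism of $0\to\mathbb{Z}/2\to\mathbb{Z}/8\to\mathbb{Z}/4\to0$. Multiplication by $2$ maps the sequence $0\to\mathbb{Z}/2\to\mathbb{Z}/4\to\mathbb{Z}/2\to0$ into this one, by the identity on the left and by $i$ on the right, so $\varphi(i_*y)=\mathrm{Sq}^1y$. A homomorphism $\mathbb{Z}/4\to\mathbb{Z}/8$ takes even values, so $g$ does not lift to $\mathbb{Z}/8$, and $\varphi(g)=w$.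

Suppose $L=U_0\cup U_1\cup U_2$ with $U_i$ open, nonempty and contractible in $L$, and put $A=U_0\cup U_1$. Lemma~\ref{lem:RP} gives $\chi\colon A\to\mathbb{RP}^1$ with $\chi^*t=x|_A$. Let $g_0$ generate $H^1(\mathbb{RP}^1;\mathbb{Z}/4)$. Then $\chi^*g_0$ and $g|_A$ both lift $x|_A$, so $\chi^*g_0=i_*y+g|_A$ with $y\in H^1(A)$. Since $\varphi(g_0)\in H^2(\mathbb{RP}^1)=0$, applying $\varphi$ gives
\[
\mathrm{Sq}^1y=w|_A .
\]
Now use the third set. Put $S=s_{U_2}(x)\in H^1(L,U_2)$, so that $\mathrm{Sq}^1S=s_{U_2}(x^2)=0$, and let $\eta=y\bullet S\in H^2(L)$. By Lemma~\ref{lem:glue}, $\mathrm{Sq}^1\eta=(w|_A)\bullet S=wx\ne0$. But $\mathrm{Sq}^1\colon H^2(L)\to H^3(L)$ is zero, because the next map $H^3(L)\to H^3(L;\mathbb{Z}/4)$ in the Bockstein sequence is the injection $\mathbb{Z}/2\to\mathbb{Z}/4$. This contradiction proves $\operatorname{cat}(L)\ge3$.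

For $\mathbf{SO}(11)$ the relation $x^2=0$ becomes $x_1^{16}=0$, two sets become sixteen, and $\mathbb{RP}^1$ becomes $\mathbb{RP}^{15}$. Three things are harder. First, the witnesses for $\xi^{16}=0$ do not form a cohomology group; they are maps to a two-stage space $F$ (Section~\ref{sec:F}). Second, the value of $\varphi$ on the global witness cannot be read off from the fundamental group; we obtain it from the group structure of $\mathbf{SO}(16)$ (Section~\ref{sec:y}). Third, the resulting equation $\mathrm{Sq}^1\eta=x_1^8x_3^2x_5^2$ is solvable, for instance by $x_1^7x_3^2x_5^2$. We therefore need analogues of $\varphi$ for $\mathrm{Sq}^2$ and $\mathrm{Sq}^4$ as well, and we use the annihilation property in Lemma~\ref{lem:glue} to restrict the shape of $\eta$ (Section~\ref{sec:algebra}).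

\section{The cohomology of $\mathbf{SO}(n)$}\label{sec:SO}

\subsection{Generators, squares and length}
We recall the standard facts from \cite[\S3.D]{Hatcher}. There is a map $\mathbb{RP}^{n-1}\to\mathbf{SO}(n)$, compatible with the inclusions $\mathbf{SO}(n')\subset\mathbf{SO}(n)$, such that the Pontryagin ring $H_*(\mathbf{SO}(n))$ is the exterior algebra $\Lambda(e_1,\dots,e_{n-1})$ on the images $e_i$ of the generators of $H_i(\mathbb{RP}^{n-1})$. The multiplication of the group induces the dual coproduct $\Delta$ on $H=H^*(\mathbf{SO}(n))$. For $z\in I$ put $\bar\Delta z=\Delta z+z\otimes1+1\otimes z$; the class $z$ is \emph{primitive} if $\bar\Delta z=0$, that is, if $z$ vanishes on all products of two homology classes of positive degree. The primitives therefore have a basis $x_1,\dots,x_{n-1}$, where $x_i$ has degree $i$, takes the value $1$ on $e_i$, and restricts to $t^i$ on $\mathbb{RP}^{n-1}$. Put $x_i=0$ for $i\ge n$. As an algebra,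
\[
H=\bigotimes_{i\text{ odd},\ i<n}\mathbb{F}_2[x_i]/(x_i^{h_i}),\qquad h_i=\text{the least power of $2$ with }ih_i\ge n .
\]
We call $h_i$ the \emph{height} of $x_i$. The classes $x_i^2$ and $\mathrm{Sq}^rx_i$ are primitive, and a primitive class is determined by its restriction to $\mathbb{RP}^{n-1}$. Hence
\begin{equation}\label{eq:sq}
x_i^2=x_{2i},\qquad\mathrm{Sq}^rx_i=\tbinom ir\,x_{i+r}.
\end{equation}
For the same reason, restriction to $\mathbf{SO}(n')$, $n'<n$, sends $x_i$ to $x_i$.

A \emph{generator} is a class $x_i$ with $i$ odd and $i<n$, and a \emph{monomial} is a monomial in the generators. The nonzero monomials form a basis of $H$; the monomials \emph{of} $z\in H$ are those that occur in $z$ with coefficient $1$. The \emph{length} $|\mu|$ of a monomial is its number of factors. The relations are monomials, so length is a second grading of the algebra $H$. The span $H_{\ge j}$ of the monomials of length at least $j$ equals $I^j$, and Steenrod squares preserve it by the Cartan formula. Let $T=\prod x_i^{h_i-1}$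 be the top monomial. Then $I^{|T|}\ne0=I^{|T|+1}$, so
\begin{equation}\label{eq:c}
c:=\operatorname{cup}(\mathbf{SO}(n))=|T|=\sum_{i\text{ odd},\ i<n}(h_i-1).
\end{equation}
For $11\le n\le16$ the heights are $h_1=16$; $h_3=4$ for $n\le12$ and $8$ for $n\ge13$; $h_5=4$; $h_7=2$ for $n\le14$ and $4$ for $n\ge15$; and $h_i=2$ for $i\ge9$. This gives $c=23,24,28,29,31,32$.

A class killed by all long products must itself be long.

\begin{lemma}\label{lem:length}
If $z\in H$ is homogeneous and $zI^r=0$, then $z\in H_{\ge c-r+1}$.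
\end{lemma}

\begin{proof}
Suppose a monomial $\mu$ of $z$ has $|\mu|\le c-r$. Then the complementary monomial $T/\mu$ lies in $I^r$. For a monomial $\mu'$ of $z$ the product $\mu'\cdot T/\mu$ has the degree of $T$, and $T$ is the only nonzero monomial of that degree. So the product is $T$ if $\mu'=\mu$ and $0$ otherwise, and $z\cdot T/\mu=T\ne0$, a contradiction.
\end{proof}

For $n=11$ we write
\[
P=H^*(\mathbf{SO}(11))=\mathbb{F}_2[x_1,x_3,x_5,x_7,x_9]/(x_1^{16},x_3^4,x_5^4,x_7^2,x_9^2).
\]
Since $x_4=x_1^4$, $x_6=x_3^2$, $x_8=x_1^8$, $x_{10}=x_5^2$, formula \eqref{eq:sq} gives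
\begin{equation}\label{eq:sqP}
\begin{aligned}
\mathrm{Sq}\,x_1&=x_1+x_1^2, & \mathrm{Sq}\,x_3&=x_3+x_1^4+x_5+x_3^2, & \mathrm{Sq}\,x_5&=x_5+x_3^2+x_9+x_5^2,\\
\mathrm{Sq}\,x_7&=x_7+x_1^8+x_9+x_5^2, & \mathrm{Sq}\,x_9&=x_9+x_5^2. &&
\end{aligned}
\end{equation}

\subsection{Cocycles on the dual of an exterior algebra}
Twice we will meet a class on a product $G\times G$ that measures the failure of some map on $G$ to be additive. Associativity makes such a class a cocycle, and the following lemma classifies cocycles.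

Let $\Lambda=\Lambda(e_1,\dots,e_k)$ be the commutative graded $\mathbb{F}_2$-algebra on generators of positive degree with relations $e_i^2=0$, let $C$ be the dual coalgebra with coproduct $\Delta$ and reduced coproduct $\bar\Delta$, and let bars denote positive degrees. An element $D\in\bar C\otimes\bar C$ is a bilinear form on $\bar\Lambda$. It is a \emph{cocycle} if $(\bar\Delta\otimes1)D=(1\otimes\bar\Delta)D$, that is, $D(ab,b')=D(a,bb')$ for $a,b,b'\in\bar\Lambda$. It is a \emph{coboundary} if $D=\bar\Delta z$, that is, $D(a,b)=z(ab)$, for some $z\in\bar C$. In practice the cocycle condition appears in the form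
\begin{equation}\label{eq:cocycle}
(\Delta\otimes1)D+D\otimes1=(1\otimes\Delta)D+1\otimes D .
\end{equation}
Indeed, for $D=\sum u\otimes v$ both sides contain $D\otimes1+1\otimes D+\sum u\otimes1\otimes v$, and what remains is $(\bar\Delta\otimes1)D$ on the left and $(1\otimes\bar\Delta)D$ on the right.

\begin{lemma}\label{lem:cocycle}
A cocycle $D$ is a coboundary if and only if $D(e_i,e_i)=0$ and $D(e_i,e_j)=D(e_j,e_i)$ for all $i,j$. If $D$ is homogeneous, then $z$ can be chosen of the same degree.
\end{lemma}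

\begin{proof}
The conditions are necessary because $e_i^2=0$ and $e_ie_j=e_je_i$. A cocycle is a linear form on $\bar\Lambda\otimes_\Lambda\bar\Lambda$, and it is a coboundary exactly when it vanishes on the kernel of the multiplication $\bar\Lambda\otimes_\Lambda\bar\Lambda\to\bar\Lambda$. We compute this kernel, grading by the number of factors $e_i$. With two factors, the elements $e_i\otimes e_j$ form a basis and the kernel is spanned by $e_i\otimes e_i$ and $e_i\otimes e_j+e_j\otimes e_i$. With three or more factors, moving factors across the tensor sign shows that the elements $e_i\otimes e_jb$, with $b$ a monomial of positive degree, span. Since $e_i\otimes e_jb=e_ie_j\otimes b=e_j\otimes e_ib$, such an element is zero if $e_i$ divides the right-hand factor, and otherwise depends only on the monomial $e_ie_jb$. Distinct monomials are linearly independent, so the kernel is zero there.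
\end{proof}

In the language of homological algebra, the lemma computes $\operatorname{Ext}^2_\Lambda(\mathbb{F}_2,\mathbb{F}_2)$. We apply it to two coalgebras. For $C=H^*(\mathbf{SO}(16))$, a sum $\sum c_{ij}\,x_i\otimes x_j$ is a cocycle because the $x_i$ are primitive, its value on $(e_i,e_j)$ is $c_{ij}$, and so it is a coboundary if and only if $c_{ii}=0$ and $c_{ij}=c_{ji}$. The other coalgebra is $Q=\mathbb{F}_2[t]/(t^{16})$ with $t$ primitive of degree one. The dual basis $\gamma_0,\dots,\gamma_{15}$ satisfies $\gamma_i\gamma_j=\binom{i+j}i\gamma_{i+j}$. This coefficient is odd exactly when the binary expansions of $i$ and $j$ have no digit $1$ in common, so the dual of $Q$ is $\Lambda(\gamma_1,\gamma_2,\gamma_4,\gamma_8)$.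

\section{The space of witnesses for $t^{16}=0$}\label{sec:F}

Write $K_q$ for an Eilenberg--Mac\,Lane space $K(\mathbb{F}_2,q)$ with fundamental class $\iota_q$, and $[Z,W]$ for the set of free homotopy classes of maps, where $Z$ has the homotopy type of a CW complex. For $q\ge1$, $[Z,K_q]=H^q(Z)$, and $H^*(K_1)=\mathbb{F}_2[t]$ with $t=\iota_1$. If a class $u\in H^q(W)$ is represented by a based map $W\to K_q$, the looped map $\Omega W\to\Omega K_q=K_{q-1}$ represents its \emph{suspension} $\sigma u\in H^{q-1}(\Omega W)$; the map $\sigma$ is natural and commutes with Steenrod squares. The \emph{homotopy fiber} of a based map $f\colon W\to W'$ is the space $\operatorname{hofib}f$ of pairs $(x,\gamma)$ with $x\in W$ and $\gamma$ a path in $W'$ from the base point to $f(x)$. Its projection to $W$ is a fibration with fiber $\Omega W'$.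

\subsection{The space $F$ and its group structure}
A class $\xi\in H^1(Z)$ together with a null-homotopy of $\xi^{16}$ is a map from $Z$ to the homotopy fiber of $t^{16}\colon K_1\to K_{16}$. We want to add and subtract such maps, as we did in $H^1(Z;\mathbb{Z}/4)$. For this we deloop $t^{16}$ twice, using that $t^{16}=\mathrm{Sq}^8\mathrm{Sq}^4\mathrm{Sq}^2\mathrm{Sq}^1t$ is the value of a stable operation.

Let $\theta_1\colon K_3\to K_{18}$ be a based map representing $\mathrm{Sq}^8\mathrm{Sq}^4\mathrm{Sq}^2\mathrm{Sq}^1\iota_3$. Take the models $K_2=\Omega K_3$, $K_1=\Omega K_2$, $K_{17}=\Omega K_{18}$, $K_{16}=\Omega K_{17}$, $K_{15}=\Omega K_{16}$, and put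
\[
\theta=\Omega\theta_1\colon K_2\to K_{17},\qquad\tau=\Omega\theta\colon K_1\to K_{16},\qquad F'=\operatorname{hofib}\theta,\qquad F=\operatorname{hofib}\tau .
\]
Then $\theta$ represents $\mathrm{Sq}^8\mathrm{Sq}^4\mathrm{Sq}^2\mathrm{Sq}^1\iota_2$ and $\tau$ represents $t^{16}$. Juxtaposition denotes the loop product in $\Omega K_2$, $\Omega K_{17}$ and similar loop spaces, and also the pointwise product of two paths in such a loop space; $e$ is the constant loop. A point of $F$ is a pair $(x,\gamma)$ with $x\in\Omega K_2$ and $\gamma$ a path in $\Omega K_{17}$ from $e$ to $\tau(x)$. Define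
\[
m\colon F\times F\to F,\qquad m\bigl((x,\gamma),(x',\gamma')\bigr)=(xx',\gamma\gamma').
\]
This is well defined because $ee=e$ and $\tau(xx')=\tau(x)\tau(x')$. A loop in $F'$ consists of a loop $x$ in $K_2$ and a loop of paths in $K_{17}$; exchanging the path and loop parameters turns the latter into a path of loops from $e$ to $\tau(x)$. This identifies $(F,m)$ with $\Omega F'$ and its loop product. In the same way $F'=\Omega\operatorname{hofib}\theta_1$. So $F$ is a double loop space, and $[Z,F]$ is an abelian group, written additively. Let $p\colon F\to K_1$ be the projection and $i\colon K_{15}\to F$ the inclusion of the fiber. Both are multiplicative, and $F$ is path connected because $K_1$ and $K_{15}$ are.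

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(i)] The sequence $H^{15}(Z)\xrightarrow{i_*}[Z,F]\xrightarrow{p_*}H^1(Z)\xrightarrow{\xi\mapsto\xi^{16}}H^{16}(Z)$ is exact, $i_*$ and $p_*$ are homomorphisms, and $i_*$ is injective if $Z$ is connected.
\item[(ii)] The map $p^*$ embeds $Q=\mathbb{F}_2[t]/(t^{16})$ in $H^*(F)$, with $m^*t=t\otimes1+1\otimes t$, and $Q^{\otimes k}\subset H^*(F^k)$.
\item[(iii)] $\dim H^{16}(F)\le1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) This is the exact sequence of the fiber sequence $\Omega K_1\to K_{15}\to F\to K_1\to K_{16}$. An element of the kernel of $i_*$ comes from $[Z,\Omega K_1]$. The space $\Omega K_1$ is homotopy equivalent to two points, so for connected $Z$ such a map is homotopic to a constant, and constants represent $0$ in $[Z,K_{15}]$.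

(ii), (iii) Consider the Serre spectral sequence of $K_{15}\to F\to K_1$. The coefficient system is trivial, since every self-equivalence of $K_{15}$ fixes $\iota_{15}$ and is therefore homotopic to the identity. The rows $1,\dots,14$ vanish, and $\iota_{15}$ transgresses to $\tau^*\iota_{16}=t^{16}$. So $t^j$ survives for $j\le15$ and $p^*t^j=0$ for $j\ge16$. The formula for $m^*t$ holds because $p$ is multiplicative, and the last assertion of (ii) is the K\"unneth theorem. In total degree $16$ the $E_2$-page has the basis $t^{16}$, $t\iota_{15}$, $\mathrm{Sq}^1\iota_{15}$. The first is hit, and $d_{16}(t\iota_{15})=t^{17}\ne0$.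
\end{proof}

\subsection{The classes $\varphi_1,\varphi_2,\varphi_4$}
The analogue of the Bockstein $\varphi$ of Section~\ref{sec:lens} should be a class on $F$ that restricts to $\mathrm{Sq}^r\iota_{15}$ on the fiber. It comes from the relation $\mathrm{Sq}^rt^{16}=\binom{16}rt^{16+r}=0$: a null-homotopy of $\xi^{16}$ gives a null-homotopy of $\mathrm{Sq}^r\xi^{16}$, which can be compared with a universal one.

Fix $r\in\{1,2,4\}$. Let $K_{17}\to K_{17+r}$ be a based map representing $\mathrm{Sq}^r\iota_{17}$, and let $\beta\colon\Omega K_{17}\to\Omega K_{17+r}$ be its loop map, which is strictly multiplicative. The composite $\beta\tau$ represents $\mathrm{Sq}^rt^{16}=0$. Choose a null-homotopy, that is, a path $N(x)$ in $\Omega K_{17+r}$ from $e$ to $\beta\tau(x)$ depending continuously on $x\in K_1$. Write $*$ for concatenation of paths and a superscript $-1$ for the reversed path. Let $\varphi_r\in H^{15+r}(F)$ be the class of the map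
\[
\Phi\colon F\to\Omega(\Omega K_{17+r})\simeq K_{15+r},\qquad\Phi(x,\gamma)=\beta\gamma*N(x)^{-1}.
\]
On the fiber, $\Phi$ is $\Omega\beta$ followed by concatenation with the fixed loop $N(e)^{-1}$, which can be contracted; so $i^*\varphi_r=\mathrm{Sq}^r\iota_{15}$. In particular $\varphi_1\ne0$, and $H^{16}(F)=\{0,\varphi_1\}$ by Lemma~\ref{lem:F}(iii).

How far is $\varphi_r$ from being additive? Let $f=(x,\gamma)$, $f'=(x',\gamma')$ and $\lambda=(\beta\gamma)(\beta\gamma')=\beta(\gamma\gamma')$. Then
\[
\Phi(m(f,f'))=\lambda*N(xx')^{-1},\qquad\Phi(f)\Phi(f')=\lambda*\bigl(N(x)N(x')\bigr)^{-1}.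
\]
Inserting $(N(x)N(x'))^{-1}*N(x)N(x')$ after $\lambda$ shows that $\Phi(m(f,f'))$ is homotopic, naturally in $(f,f')$, to $\Phi(f)\Phi(f')$ concatenated with the loop $N(x)N(x')*N(xx')^{-1}$, which depends only on $(x,x')$. In a double loop space both the pointwise product and concatenation induce the addition of cohomology classes. Hence
\begin{equation}\label{eq:Gamma}
m^*\varphi_r=\varphi_r\otimes1+1\otimes\varphi_r+\Gamma_r,\qquad\Gamma_r\in(p\times p)^*H^{15+r}(K_1\times K_1)\subset Q\otimes Q .
\end{equation}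
Since $Q$ vanishes in degrees $\ge16$, we have $\Gamma_r\in\bar Q\otimes\bar Q$.

One should expect $\Gamma_1\ne0$. A null-homotopy $N$ obtained by looping one on $K_2$ would be multiplicative, but none exists for $r=1$: with $v=\mathrm{Sq}^4\mathrm{Sq}^2\mathrm{Sq}^1\iota_2$ of degree $9$, we have $\mathrm{Sq}^1\mathrm{Sq}^8v=\mathrm{Sq}^9v=v^2$ on $K_2$, and $v^2\ne0$ because the map $K_1\times K_1\to K_2$ representing $t\otimes t$ pulls $v$ back to $t^8\otimes t+t\otimes t^8$. The proof below turns the relation $\mathrm{Sq}^9v=v^2$ into the value of $\Gamma_1$.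

\begin{lemma}\label{lem:Gamma}
$\Gamma_1=t^8\otimes t^8$ and $\Gamma_2=\Gamma_4=0$.
\end{lemma}

\begin{proof}
\emph{The cases $r=2,4$.} Since $m$ is homotopy associative, $(m\times1)^*m^*\varphi_r=(1\times m)^*m^*\varphi_r$. Expanding both sides by \eqref{eq:Gamma} and canceling the three terms that contain $\varphi_r$ gives \eqref{eq:cocycle} for $D=\Gamma_r$ in $Q^{\otimes3}$. So $\Gamma_r$ is a cocycle. No two of the degrees $1,2,4,8$ of the generators $\gamma_j$ add up to $17$ or $19$, so by Lemma~\ref{lem:cocycle} $\Gamma_2$ and $\Gamma_4$ are coboundaries of elements of $Q^{17}=0$ and $Q^{19}=0$.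

\emph{The universal example for $r=1$.} Let $W=\operatorname{hofib}(\iota_9^2\colon K_9\to K_{18})$, let $u\in H^9(W)$ be the pullback of $\iota_9$, so that $u^2=0$, and let $a=\sigma u\in H^8(\Omega W)$. The space $W$ is $8$-connected with $H^9(W)=\langle u\rangle$, and $\Omega W$ is $7$-connected with $H^8(\Omega W)=\langle a\rangle$. Consider the Serre spectral sequence of the path fibration $\Omega W\to PW\to W$, in which the columns $1,\dots,8$ and the rows $1,\dots,7$ vanish. As $PW$ is contractible, $d_9a=u$, and then $d_9(ua)=u^2=0$. The only other differential that starts or ends in $E^{9,8}=\langle ua\rangle$ is $d_9\colon E_9^{0,16}=H^{16}(\Omega W)\to E_9^{9,8}$. Since $ua$ cannot survive, there is $\omega\in H^{16}(\Omega W)$ with $d_9\omega=ua$.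

By connectivity, the loop product $m$ of $\Omega W$ satisfies $m^*a=a\otimes1+1\otimes a$ and $m^*\omega=\omega\otimes1+1\otimes\omega+\epsilon\,a\otimes a$ with $\epsilon\in\mathbb{F}_2$. Concatenation $\Omega W\times PW\to PW$ covers the identity of $W$ and is $m$ on fibers. It induces a map from the spectral sequence $E_r$ to the spectral sequence $H^*(\Omega W)\otimes E_r$, with differential $1\otimes d_r$, of $\Omega W\times PW\to W$. Applying this map to $d_9\omega=ua$ gives
\[
u\,(1\otimes a)+\epsilon\,u\,(a\otimes1)=u\,(a\otimes1+1\otimes a),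
\]
so $\epsilon=1$.

\emph{Comparison with $F$.} Let $v\in H^9(F')$ now denote the pullback of $\mathrm{Sq}^4\mathrm{Sq}^2\mathrm{Sq}^1\iota_2$. On $F'=\operatorname{hofib}\theta$ we have $\mathrm{Sq}^8v=0$, hence $v^2=\mathrm{Sq}^1\mathrm{Sq}^8v=0$, and there is a based map $\tilde v\colon F'\to W$ with $\tilde v^*u=v$. The multiplicative map $\Omega\tilde v\colon F\to\Omega W$ pulls $a$ back to $\sigma v=\mathrm{Sq}^4\mathrm{Sq}^2\mathrm{Sq}^1t=t^8$. It pulls $\omega$ back to a class $\omega'\in H^{16}(F)$ with $m^*\omega'=\omega'\otimes1+1\otimes\omega'+t^8\otimes t^8$. Since $t^8\otimes t^8\ne0$, the class $\omega'$ is nonzero, so $\omega'=\varphi_1$.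
\end{proof}

For $w\in[Z,F]$ write $\varphi_r(w)=w^*\varphi_r$. Pulling \eqref{eq:Gamma} back along $(w,w')$, and using $p_*i_*=0$ and $i^*\varphi_r=\mathrm{Sq}^r\iota_{15}$, we obtain for $D\in H^{15}(Z)$ and $w,w'\in[Z,F]$ with $\xi=p_*w$, $\xi'=p_*w'$:
\begin{equation}\label{eq:add}
\varphi_r(i_*D+w)=\mathrm{Sq}^rD+\varphi_r(w),\qquad\varphi_r(w+w')=\varphi_r(w)+\varphi_r(w')+\delta_{r1}\,\xi^8\xi'^8 ,
\end{equation}
where $\delta_{r1}$ is $1$ for $r=1$ and $0$ otherwise.

\section{Secondary classes of $\mathbf{SO}(16)$ and the class $y$}\label{sec:y}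

We need a lift $g$ of $x_1$ to $F$ and the classes $\varphi_r(g)$. The largest group with $x_1^{16}=x_{16}=0$ is $\mathbf{SO}(16)$, and we compute there. A class on a group is determined by its reduced coproduct up to primitives, and $H^*(\mathbf{SO}(16))$ has no primitives above degree $15$. So it suffices to find $\bar\Delta\varphi_r(g)$. By \eqref{eq:add}, this is governed by the class $D$ that measures the failure of $g$ to be multiplicative. We have no direct access to $D$, but the requirement that $\bar\Delta\varphi_r(g)$ be a coboundary determines it.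

\begin{proposition}\label{prop:g}
There is $g\in[\mathbf{SO}(16),F]$ with $p_*g=x_1$,
\[
\varphi_1(g)=x_2x_{14}+x_4x_{12}+x_6x_{10},\qquad\varphi_2(g)=\varphi_4(g)=0 .
\]
\end{proposition}

\begin{proof}
Let $Y=\mathbf{SO}(16)$ with multiplication $M$, and let $g$ be any lift of $x_1$, which exists by Lemma~\ref{lem:F}(i). Write $g_j$ for $g$ composed with the $j$-th projection of $Y^2$ or $Y^3$. Since $x_1$ is primitive, $p_*(gM-g_1-g_2)=0$, so
\[
gM=i_*D+g_1+g_2
\]
for a unique $D\in H^{15}(Y\times Y)$.

\emph{Normal form of $D$.} On $Y\times\mathrm{pt}$ we have $gM=g_1=g$, and $g_2$ is constant, hence zero because $F$ is connected. So $D$ vanishes on $Y\times\mathrm{pt}$, and likewise on $\mathrm{pt}\times Y$; that is, $D\in I\otimes I$. Evaluating $g$ on a triple product in two ways gives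
\[
i_*\bigl((M\times1)^*D+D\otimes1\bigr)+g_1+g_2+g_3=i_*\bigl((1\times M)^*D+1\otimes D\bigr)+g_1+g_2+g_3 ,
\]
where commutativity of $[Y^3,F]$ is used to move $i_*(1\otimes D)$ past $g_1$. By injectivity of $i_*$, equation \eqref{eq:cocycle} holds and $D$ is a cocycle. Replacing $g$ by $i_*z+g$, $z\in H^{15}(Y)$, replaces $D$ by $D+\bar\Delta z$. The unordered pairs of generators of total degree $15$ are $\{e_{2i},e_{15-2i}\}$, $1\le i\le7$. Put $d_i=D(e_{2i},e_{15-2i})+D(e_{15-2i},e_{2i})$. By Lemma~\ref{lem:cocycle}, $D+\sum d_i\,x_{2i}\otimes x_{15-2i}$ is a coboundary. After changing $g$ we may therefore assume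
\[
D=\sum_{i=1}^7d_i\,x_{2i}\otimes x_{15-2i}.
\]
Applying $\varphi_r$ to $gM=i_*D+g_1+g_2$ and using \eqref{eq:add} and $x_1^8=x_8$ gives
\begin{equation}\label{eq:barphi}
\bar\Delta\varphi_r(g)=\mathrm{Sq}^rD+\delta_{r1}\,x_8\otimes x_8 .
\end{equation}
The right side is a sum $\sum c_{ij}\,x_i\otimes x_j$ and a coboundary, so $c_{ii}=0$ and $c_{ij}=c_{ji}$. Note that odd squares vanish on $x_{2i}=x_i^2$.

\emph{The case $r=1$.} Here $\mathrm{Sq}^1D=\sum d_i\,x_{2i}\otimes x_{16-2i}$. The coefficient of $x_8\otimes x_8$ in \eqref{eq:barphi} gives $d_4=1$, and symmetry gives $d_1=d_7$, $d_2=d_6$, $d_3=d_5$.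

\emph{The case $r=2$.} We have $\binom{2i}2=i(2i-1)\equiv i$ and $\binom{15-2i}2=(15-2i)(7-i)\equiv i+1$. So $\mathrm{Sq}^2(x_{2i}\otimes x_{15-2i})$ is $x_{2i+2}\otimes x_{15-2i}$ for odd $i$ and $x_{2i}\otimes x_{17-2i}$ for even $i$, and
\[
\mathrm{Sq}^2D=(d_1+d_2)\,x_4\otimes x_{13}+(d_3+d_4)\,x_8\otimes x_9+(d_5+d_6)\,x_{12}\otimes x_5 ,
\]
the term $i=7$ being $x_{16}\otimes x_1=0$. No transposed terms occur, so the three coefficients vanish. Together with the case $r=1$ this gives $1=d_4=d_3=d_5=d_6=d_2=d_1=d_7$, and $\mathrm{Sq}^2D=0$.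

\emph{The case $r=4$.} The terms $\mathrm{Sq}^2\otimes\mathrm{Sq}^2$ have coefficient $i(i+1)\equiv0$. Comparing binary digits gives $\binom{2i}4\equiv\binom i2$ and $\binom{15-2i}4\equiv\binom{7-i}2$. So $\mathrm{Sq}^4\otimes1$ contributes for $i=2,3,6,7$, namely $x_8\otimes x_{11}$, $x_{10}\otimes x_9$, $x_{16}\otimes x_3=0$, $x_{18}\otimes x_1=0$, and $1\otimes\mathrm{Sq}^4$ contributes for $i=1,4,5$, namely $x_2\otimes x_{17}=0$, $x_8\otimes x_{11}$, $x_{10}\otimes x_9$. The sum is $\mathrm{Sq}^4D=0$.

By \eqref{eq:barphi}, $\varphi_2(g)$ and $\varphi_4(g)$ are primitive of degrees $17$ and $19$, hence zero, and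
\[
\bar\Delta\varphi_1(g)=\sum_{i\ne4}x_{2i}\otimes x_{16-2i}=\bar\Delta(x_2x_{14}+x_4x_{12}+x_6x_{10}).
\]
There are no primitives of degree $16$, so the formula for $\varphi_1(g)$ follows.
\end{proof}

The term $t^8\otimes t^8$ of Lemma~\ref{lem:Gamma} is the source of everything: it forces $d_4=1$, and the remaining relations propagate this value to all $d_i$.

For $n\le16$ let $\varphi\in H^{16}(\mathbf{SO}(n))$ be the restriction of $\varphi_1(g)$. For $n=11$ it is $\varphi=x_6x_{10}=x_3^2x_5^2$. For $n\le10$ it is zero, since each term contains some $x_j$ with $j\ge10$; and for $n\ge17$ the class $x_1^{16}=x_{16}$ is nonzero, so $x_1$ has no lift to $F$. This is why our range is $11\le n\le16$.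

\begin{lemma}\label{lem:y}
Let $X=\mathbf{SO}(n)$, $11\le n\le16$, and $A=U_0\cup\dots\cup U_{15}\subset X$ with $U_i$ open and $x_1|_{U_i}=0$. There is $y\in H^{15}(A)$ with $\mathrm{Sq}^1y=\varphi|_A$ and $\mathrm{Sq}^2y=\mathrm{Sq}^3y=\mathrm{Sq}^4y=0$.
\end{lemma}

\begin{proof}
Take $\chi\colon A\to\mathbb{RP}^{15}$ with $\chi^*t=x_1|_A$ from Lemma~\ref{lem:RP}. Since $t^{16}=0$ on $\mathbb{RP}^{15}$, there is $g_0\in[\mathbb{RP}^{15},F]$ with $p_*g_0=t$. Both $g_0\chi$ and $g|_A$ lift $x_1|_A$, so $g_0\chi=i_*y+g|_A$ for some $y\in H^{15}(A)$. As $\varphi_r(g_0)\in H^{15+r}(\mathbb{RP}^{15})=0$, formula \eqref{eq:add} gives $0=\mathrm{Sq}^ry+\varphi_r(g)|_A$ for $r=1,2,4$. Finally $\mathrm{Sq}^3y=\mathrm{Sq}^1\mathrm{Sq}^2y=0$.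
\end{proof}

\section{The algebraic obstruction}\label{sec:algebra}

Recall that $P=H^*(\mathbf{SO}(11))$ and that $P_{\ge j}$ is the span of the monomials of length at least $j$. Theorem~\ref{thm:A} needs the next lemma for $\ell=8$, $\kappa=0$ and with exact equations; the congruences, the case $\ell=12$ and the parameter $\kappa$ are for Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:core}
Let $\ell\in\{8,12\}$ and $\kappa\in\mathbb{F}_2$. There is no $\eta\in P_{\ge\ell}$ of degree $15+\ell$ such that, modulo $P_{\ge\ell+7}$,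
\[
\mathrm{Sq}^1\eta\equiv x_1^\ell x_3^2x_5^2,\qquad\mathrm{Sq}^2\eta\equiv0,\qquad\mathrm{Sq}^4\eta\equiv\kappa\,x_1^4\eta .
\]
\end{lemma}

The plan is to sort the equations by length. By \eqref{eq:sqP}, $\mathrm{Sq}^1=\partial_1+\partial_3+\partial_7$, where $\partial_j$ is a derivation raising length by $j$:
\[
\partial_1\colon x_1\mapsto x_1^2,\ x_5\mapsto x_3^2,\ x_9\mapsto x_5^2;\qquad\partial_3\colon x_3\mapsto x_1^4;\qquad\partial_7\colon x_7\mapsto x_1^8,
\]
and the generators not shown go to $0$. The length-preserving part of $\mathrm{Sq}$ is the ring map $\Sigma$ with $x_3\mapsto x_3+x_5$, $x_5\mapsto x_5+x_9$, $x_7\mapsto x_7+x_9$, fixing $x_1$ and $x_9$. Let $\Sigma_j$ be its part of degree $j$; it is the length-preserving part of $\mathrm{Sq}^j$, and $\Sigma_2$ is the derivation $x_3\mapsto x_5$, $x_7\mapsto x_9$.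

Undoing one of the five substitutions in $x_1^\ell x_3^2x_5^2$ shows which monomials can produce this term under $\mathrm{Sq}^1$. Undoing $x_7\mapsto x_1^8$ gives length $\ell-3$, which the hypothesis $\eta\in P_{\ge\ell}$ excludes. The other four candidates are
\[
x_1^{\ell-4}x_3^3x_5^2,\qquad x_1^\ell x_3^2x_9,\qquad x_1^\ell x_5^3,\qquad x_1^{\ell-1}x_3^2x_5^2,
\]
called $\alpha_7,\beta_2,\beta_5,\beta_6$ below. The proof shows that $\mathrm{Sq}^2$ removes $\alpha_7$, that $\mathrm{Sq}^4$ lets $\beta_2$ and $\beta_5$ occur only together, so that $\beta_6$ must occur, and that the one monomial able to cancel $\mathrm{Sq}^2\beta_6$ spoils the equation for $\mathrm{Sq}^1$.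

\begin{proof}[Proof of Lemma~\ref{lem:core}]
Suppose $\eta$ exists. All generators have odd degree and $15+\ell$ is odd, so all lengths are odd: $\eta=\eta_1+\eta_3+\eta_5+\eta'$ with $\eta_j$ of length $\ell+j$ and $\eta'\in P_{\ge\ell+7}$. Squares preserve $P_{\ge\ell+7}$, so $\eta'$ plays no role. For $x_1^{k_1}x_3^{k_3}x_5^{k_5}x_7^{k_7}x_9^{k_9}$, degree minus length is $2(k_3+2k_5+3k_7+4k_9)$. Hence $k_3+2k_5+3k_7+4k_9$ equals $7,6,5$ for $\eta_1,\eta_3,\eta_5$, with $k_3,k_5\le3$ and $k_7,k_9\le1$, and $k_1$ is fixed by the length. The tables below list all solutions, ordered by $k_9$, then $k_7$, then $k_5$. The entries use that $\ell$ is even and the relations of $P$. Every monomial whose coefficient we compare has $k_1\le\ell+2\le14$ and is nonzero.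

\emph{Step 1: $\eta_1=0$.} Write $\eta_1=\sum a_i\alpha_i$. The parts of length $\ell+2$ of the first equation and of length $\ell+1$ of the second are $\partial_1\eta_1=0$ and $\Sigma_2\eta_1=0$.
\[
\begin{array}{l|l|l}
&\partial_1&\Sigma_2\\ \hline
\alpha_1=x_1^{\ell-1}x_7x_9&x_1^{\ell}x_7x_9+x_1^{\ell-1}x_5^2x_7&0\\
\alpha_2=x_1^{\ell-2}x_3x_5x_9&x_1^{\ell-2}x_3^3x_9+x_1^{\ell-2}x_3x_5^3&x_1^{\ell-2}x_5^2x_9\\
\alpha_3=x_1^{\ell-3}x_3^3x_9&x_1^{\ell-2}x_3^3x_9+x_1^{\ell-3}x_3^3x_5^2&x_1^{\ell-3}x_3^2x_5x_9\\
\alpha_4=x_1^{\ell-2}x_5^2x_7&0&x_1^{\ell-2}x_5^2x_9\\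
\alpha_5=x_1^{\ell-3}x_3^2x_5x_7&x_1^{\ell-2}x_3^2x_5x_7&x_1^{\ell-3}x_3^2x_5x_9\\
\alpha_6=x_1^{\ell-3}x_3x_5^3&x_1^{\ell-2}x_3x_5^3+x_1^{\ell-3}x_3^3x_5^2&0\\
\alpha_7=x_1^{\ell-4}x_3^3x_5^2&0&x_1^{\ell-4}x_3^2x_5^3
\end{array}
\]
The column $\partial_1$ gives $a_1=0$, $a_5=0$ and $a_2=a_3=a_6$. The column $\Sigma_2$ gives $a_2=a_4$, $a_3=a_5$ and $a_7=0$. So all $a_i$ vanish.

\emph{Step 2: $\eta_3=b(\beta_2+\beta_5)+\beta_6$ with $b\in\mathbb{F}_2$.} Write $\eta_3=\sum b_i\beta_i$. Since $\eta_1=0$, we have $x_1^4\eta\in P_{\ge\ell+7}$, and the lowest parts of the three equations are $\partial_1\eta_3=x_1^\ell x_3^2x_5^2$, $\Sigma_2\eta_3=0$ and $\Sigma_4\eta_3=0$.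
\[
\begin{array}{l|l|l}
&\partial_1&\Sigma_2\\ \hline
\beta_1=x_1^{\ell+1}x_5x_9&x_1^{\ell+2}x_5x_9+x_1^{\ell+1}x_3^2x_9+x_1^{\ell+1}x_5^3&0\\
\beta_2=x_1^{\ell}x_3^2x_9&x_1^\ell x_3^2x_5^2&0\\
\beta_3=x_1^{\ell}x_3x_5x_7&x_1^\ell x_3^3x_7&x_1^\ell x_5^2x_7+x_1^\ell x_3x_5x_9\\
\beta_4=x_1^{\ell-1}x_3^3x_7&x_1^\ell x_3^3x_7&x_1^{\ell-1}x_3^2x_5x_7+x_1^{\ell-1}x_3^3x_9\\
\beta_5=x_1^{\ell}x_5^3&x_1^\ell x_3^2x_5^2&0\\
\beta_6=x_1^{\ell-1}x_3^2x_5^2&x_1^\ell x_3^2x_5^2&0
\end{array}
\]
The column $\Sigma_2$ gives $b_3=b_4=0$, and the column $\partial_1$ gives $b_1=0$ and $b_2+b_5+b_6=1$. Further,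
\[
\Sigma\beta_2=x_1^\ell(x_3^2+x_5^2)x_9,\qquad\Sigma\beta_5=x_1^\ell(x_5^3+x_5^2x_9),\qquad\Sigma\beta_6=x_1^{\ell-1}(x_3^2+x_5^2)x_5^2=\beta_6 ,
\]
so $\Sigma_4\eta_3=(b_2+b_5)\,x_1^\ell x_5^2x_9$. Hence $b_2=b_5$ and $b_6=1$.

\emph{Step 3: the contradiction.} Write $\eta_5=\sum g_i\gamma_i$.
\[
\begin{array}{l|l|l}
&\partial_1&\Sigma_2\\ \hline
\gamma_1=x_1^{\ell+3}x_3x_9&x_1^{\ell+4}x_3x_9+x_1^{\ell+3}x_3x_5^2&x_1^{\ell+3}x_5x_9\\
\gamma_2=x_1^{\ell+3}x_5x_7&x_1^{\ell+4}x_5x_7+x_1^{\ell+3}x_3^2x_7&x_1^{\ell+3}x_5x_9\\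
\gamma_3=x_1^{\ell+2}x_3^2x_7&0&x_1^{\ell+2}x_3^2x_9\\
\gamma_4=x_1^{\ell+2}x_3x_5^2&0&x_1^{\ell+2}x_5^3\\
\gamma_5=x_1^{\ell+1}x_3^3x_5&x_1^{\ell+2}x_3^3x_5&x_1^{\ell+1}x_3^2x_5^2
\end{array}
\]
We first compute $\mathrm{Sq}^2\eta_3$. Since $4\mid\ell$, the squares $\mathrm{Sq}^1$ and $\mathrm{Sq}^2$ vanish on $x_1^\ell$. Using $\mathrm{Sq}^2x_5=\mathrm{Sq}^2x_9=0$ we get $\mathrm{Sq}^2\beta_2=x_1^\ell(\mathrm{Sq}^1x_3)^2x_9=x_1^{\ell+8}x_9=0$ and $\mathrm{Sq}^2\beta_5=x_1^\ell x_5(\mathrm{Sq}^1x_5)^2=x_1^\ell x_5x_3^4=0$. Next, $(\mathrm{Sq}^1(x_3x_5))^2=(x_1^4x_5+x_3^3)^2=x_1^8x_5^2$ and $\binom{\ell-1}2\in\{21,55\}$ is odd, so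
\[
\mathrm{Sq}^2\beta_6=x_1^{\ell+1}x_3^2x_5^2+x_1^{\ell+7}x_5^2 .
\]
The coefficient of $x_1^{\ell+1}x_3^2x_5^2$, of length $\ell+5$, in $\mathrm{Sq}^2\eta\equiv0$ is therefore $1+g_5$, and $g_5=1$.

The part of length $\ell+6$ of the first equation is $\partial_1\eta_5+\partial_3\eta_3=0$. Here $\partial_3\eta_3=0$, because $x_3$ occurs to an even power in $\beta_2,\beta_5,\beta_6$. The coefficient of $x_1^{\ell+2}x_3^3x_5$ in $\partial_1\eta_5$ is $g_5$. So $g_5=0$, a contradiction.
\end{proof}

\begin{remark}
Neither of the last two conditions can be dropped. The monomial $\beta_2$ satisfies the conditions on $\mathrm{Sq}^1$ and $\mathrm{Sq}^2$. The monomial $\beta_6$ satisfies those on $\mathrm{Sq}^1$ and $\mathrm{Sq}^4$, since $\mathrm{Sq}^4\beta_6=\binom{\ell-1}4x_1^4\beta_6+x_1^{\ell+9}x_5^2+x_1^{\ell-1}(x_5^2+x_1^4x_3^2)^2$ lies in $P_{\ge\ell+7}$.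
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $X=\mathbf{SO}(11)$, so $c=23$. Suppose $k\le23$. Repeating sets, we may write $X=U_0\cup\dots\cup U_{23}$ with all $U_i$ open and cohomologically trivial. Put $A=U_0\cup\dots\cup U_{15}$ and $B=U_{16}\cup\dots\cup U_{23}$, and take $y\in H^{15}(A)$ from Lemma~\ref{lem:y}. For $16\le i\le23$ choose a lift $\tilde x^{(i)}\in H^1(X,U_i)$ of $x_1$, and let $S\in H^8(X,B)$ be the product of these eight lifts, so $\overline S=x_1^8$. Since $\mathrm{Sq}\,\tilde x^{(i)}=(1+x_1)\tilde x^{(i)}$, we get $\mathrm{Sq}\,S=(1+x_1)^8S=(1+x_1^8)S$, and $\mathrm{Sq}^mS=0$ for $0<m<8$.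

Let $\eta=y\bullet S\in H^{23}(X)$. By Lemmas~\ref{lem:glue} and~\ref{lem:y}, $\mathrm{Sq}^m\eta=\mathrm{Sq}^my\bullet S$ for $m<8$, so
\[
\mathrm{Sq}^1\eta=\varphi\,x_1^8=x_1^8x_3^2x_5^2,\qquad\mathrm{Sq}^2\eta=\mathrm{Sq}^4\eta=0 .
\]
By the last statement of Lemma~\ref{lem:glue}, $\eta I^{16}=0$, and Lemma~\ref{lem:length} with $r=16$ gives $\eta\in P_{\ge8}$. This contradicts Lemma~\ref{lem:core} with $\ell=8$ and $\kappa=0$. Hence $k\ge24$. \qed

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $X=\mathbf{SO}(n)$ with $11\le n\le16$, and suppose $\operatorname{cat}(X)\le c$. Discarding empty sets and repeating others, write $X=U_0\cup\dots\cup U_c$ with each $U_i$ open, nonempty and contractible in $X$. Put $q=c-15$, $A=U_0\cup\dots\cup U_{15}$, $B=U_{16}\cup\dots\cup U_c$, and take $y$ from Lemma~\ref{lem:y}.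

For $n=11$ the number $q=8$ made the squares of $S$ vanish. For $n=12,13,14$ we have $q=9,13,14$, and $(1+x_1)^q$ has a term of degree one or two; for $n=15,16$ we have $q\ge16$ and $x_1^q=0$. So we use $x_1$ for only $\ell\in\{8,12\}$ of the sets of $B$, and for the others we use generators that account for the difference between $H$ and $P$. These have degree greater than one, so we need the lifts of Lemma~\ref{lem:lifts}; this is where contractibility in $X$, and not only cohomological triviality, is used.

\subsection{The multilinear map $Z$}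
The $q$ sets $U_{16},\dots,U_c$ are called \emph{slots}. For $a=(a_1,\dots,a_q)$ with homogeneous entries in $I$, one for each slot, put
\[
Z(a)=y\bullet\bigl(s_{U_{16}}(a_1)\cdots s_{U_c}(a_q)\bigr)\in H .
\]
Lemmas~\ref{lem:glue}, \ref{lem:lifts}, \ref{lem:length} and~\ref{lem:y} give the following.
\begin{enumerate}
\item[(Z1)] $Z$ is additive in each slot, and $bZ(a)=Z(a_1,\dots,ba_i,\dots,a_q)$ for $b\in I$ and every $i$.
\item[(Z2)] For $1\le m\le4$,
\[
\mathrm{Sq}^mZ(a)=\sum_{p_1+\dots+p_q=m}Z(\mathrm{Sq}^{p_1}a_1,\dots,\mathrm{Sq}^{p_q}a_q)+\varphi\,\mathrm{Sq}^{m-1}(a_1\cdots a_q).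
\]
\item[(Z3)] $Z(a)I^{16}=0$, so $Z(a)\in H_{\ge q}$.
\end{enumerate}
Let $\mathcal S$ be a set of slots, let $b_i\in I$ be homogeneous for $i\in\mathcal S$, and let $a^b$ be $a$ with $a_i$ replaced by $b_i$ for $i\in\mathcal S$. Then (Z1) gives the exchange rule
\begin{equation}\label{eq:exchange}
\Bigl(\prod_{i\in\mathcal S}b_i\Bigr)Z(a)=\Bigl(\prod_{i\in\mathcal S}a_i\Bigr)Z(a^b),
\end{equation}
because both sides equal $Z$ with entries $a_ib_i$ in the slots of $\mathcal S$. If $y$ were the restriction of a class $z$ on $X$, then $Z(a)$ would be $za_1\cdots a_q$. The next lemma says that $Z(a)$ behaves like such a product up to very long monomials.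

\begin{lemma}\label{lem:Z}
\begin{enumerate}
\item[(a)] If $\prod_{i\in\mathcal S}a_i=0$ with $|\mathcal S|\le3$, then $Z(a)\in H_{\ge q+13}$.
\item[(b)] If $a'$ arises from $a$ by exchanging two entries, then $Z(a)+Z(a')\in H_{\ge q+14}$.
\item[(c)] If some entry is a generator $x_j$ with $j\ne1$, then every monomial of $Z(a)$ not divisible by $x_j$ has length at least $q+8$.
\item[(d)] If two entries equal $x_7$, then every monomial of $Z(a)$ not divisible by $x_7^2$ has length at least $q+11$.
\end{enumerate}
\end{lemma}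

\begin{proof}
(a) By \eqref{eq:exchange}, $Z(a)I^{|\mathcal S|}=0$, so Lemma~\ref{lem:length} gives lengths at least $c-|\mathcal S|+1\ge c-2=q+13$.

(b) Let $\mathcal S=\{i,j\}$ be the two slots. By \eqref{eq:exchange}, $b_ib_jZ(a)=a_ia_jZ(a^b)=b_ib_jZ(a')$. So $(Z(a)+Z(a'))I^2=0$, and the lengths are at least $c-1=q+14$.

(c) Let $\mu$ be a monomial of $Z(a)$ not divisible by $x_j$. If $b\mu\ne0$ for a generator $b\ne x_j$, then $b\mu$ is a monomial of $bZ(a)$ not divisible by $x_j$, while $bZ(a)\in x_jH$ by \eqref{eq:exchange}. So every generator other than $x_j$ occurs in $\mu$ to its maximal power, $\mu=T/x_j^{h_j-1}$, and $|\mu|\ge c-7=q+8$ because $h_j\le8$.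

(d) Let $\mu$ be a monomial of $Z(a)$ not divisible by $x_7^2$. If $bb'\mu\ne0$ for generators $b,b'\ne x_7$, possibly equal, then $bb'\mu$ is a monomial of $bb'Z(a)\in x_7^2H$ not divisible by $x_7^2$, which is impossible. So $T/\mu$ has at most one factor other than $x_7$, and at most $h_7-1\le3$ factors $x_7$. Hence $|\mu|\ge c-4=q+11$.
\end{proof}

\subsection{Choice of the entries}
Define $\ell$ and a monomial $\nu$ by the table; in each case $q=\ell+|\nu|$.
\[
\begin{array}{c|cccccc}
n&11&12&13&14&15&16\\ \hline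
q&8&9&13&14&16&17\\
\ell&8&8&12&12&12&12\\
\nu&1&x_{11}&x_{11}&x_{11}x_{13}&x_7^2x_{11}x_{13}&x_7^2x_{11}x_{13}x_{15}
\end{array}
\]
Let $a$ have $\ell$ entries $x_1$ and one entry for each factor of $\nu$, and let $\zeta=Z(a)$. The slots of the second kind are the \emph{$\nu$-slots}, and we name each by its entry.

The monomial $\nu$ absorbs the new generators $x_{11},x_{13},x_{15}$ and the greater height of $x_7$. The greater height of $x_3$ for $n\ge13$ is handled differently: the four additional slots receive $x_1$, and we discard the ideal $J=(x_{12})=(x_3^4)$, which is zero for $n\le12$. It is stable under Steenrod squares, since $\binom{12}r$ is even for $r=1,2,3$ and $x_i=0$ for $i\ge16$, so that $\mathrm{Sq}\,x_{12}=x_{12}$. Let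
\[
\mathfrak n=J+H_{\ge q+7}.
\]
This ideal is spanned by monomials and stable under Steenrod squares. We call its elements \emph{negligible}; all the error terms in Lemma~\ref{lem:Z} are negligible. Note that $x_{14}\nu=0$ in all cases: $x_{14}=0$ for $n\le14$, and $x_{14}x_7^2=x_{28}=0$ for $n\ge15$.

\begin{lemma}\label{lem:nu}
$\mathrm{Sq}^l\nu\in J$ for all $l\ge1$.
\end{lemma}

\begin{proof}
By \eqref{eq:sq}, with $x_i=0$ for $i\ge n$, we have $\mathrm{Sq}\,x_{11}=x_{11}+x_{12}+x_{13}+x_{14}$, $\mathrm{Sq}\,x_{13}=x_{13}+x_{14}$, $\mathrm{Sq}\,x_{15}=x_{15}$, and $\mathrm{Sq}(x_7^2)=(\mathrm{Sq}\,x_7)^2=x_7^2$ because $x_8^2=x_{16}$, $x_9^2=x_{18},\dots$ vanish. For $n=11$ there is nothing to prove. For $n=12,13$, $\mathrm{Sq}\,\nu=x_{11}+x_{12}$. For $n=14$, $\mathrm{Sq}\,\nu=(x_{11}+x_{12}+x_{13})x_{13}\equiv\nu$ modulo $J$, as $x_{13}^2=0$. For $n=15$, $\mathrm{Sq}\,\nu=x_7^2(x_{11}+x_{12}+x_{13}+x_{14})(x_{13}+x_{14})\equiv\nu$, as $x_7^2x_{14}=0$ and $x_{13}^2=0$; for $n=16$ multiply by $x_{15}$.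
\end{proof}

\begin{lemma}\label{lem:zeta}
Modulo $\mathfrak n$,
\[
\mathrm{Sq}^1\zeta\equiv x_1^\ell x_3^2x_5^2\,\nu,\qquad\mathrm{Sq}^2\zeta\equiv0,\qquad\mathrm{Sq}^4\zeta\equiv\tbinom\ell4x_1^4\zeta .
\]
\end{lemma}

\begin{proof}
We evaluate (Z2) for $m=1,2,4$. On an entry $x_1$ only $\mathrm{Sq}^0$ and $\mathrm{Sq}^1$ act, and by (Z1) replacing $r$ entries $x_1$ by $x_1^2$ multiplies $Z$ by $x_1^r$. So the sum in (Z2) equals $\sum_r\binom\ell rx_1^rR_{m-r}$, where $R_d$ is the sum of the terms in which squares of total degree $d$ act on the $\nu$-slots and the entries $x_1$ are unchanged. Here $R_0=\zeta$. We claim that $R_d\in\mathfrak n$ for $1\le d\le4$, and we sort the terms of $R_d$ by the slots on which a square of positive degree acts; these slots are called \emph{changed}. A term with a zero entry vanishes.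

\emph{A slot $x_7$ is changed.} Let $\mathrm{Sq}^{p}$, $\mathrm{Sq}^{p'}$ act on the two slots $x_7$. If $p\ne p'$, pair the term with the one where $p,p'$ are interchanged and all other squares are the same; the sum is negligible by Lemma~\ref{lem:Z}(b). If $p=p'$, then $p\in\{1,2\}$, the entries are $x_8,x_8$ or $x_9,x_9$ with product $x_{16}=0$ or $x_{18}=0$, and Lemma~\ref{lem:Z}(a) applies.

\emph{No slot $x_7$ is changed, and $x_{15}$ is changed.} The new entry is a multiple of $x_{15+p}=0$.

\emph{Neither $x_7$ nor $x_{15}$ is changed, and $x_{13}$ is changed.} The new entry is zero unless it is $\mathrm{Sq}^1x_{13}=x_{14}$ with $n\ge15$. Then there are two entries $x_7$, the product $x_{14}x_7x_7$ vanishes, and Lemma~\ref{lem:Z}(a) applies.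

\emph{Only $x_{11}$ is changed.} The new entry is $x_{12},x_{13},x_{14},0$ for $d=1,2,3,4$.
\begin{itemize}
\item The entry $x_{12}$ is zero for $n=12$. Otherwise $Z(\dots,x_3^4,\dots)=x_3^3Z(\dots,x_3,\dots)$ by (Z1). By Lemma~\ref{lem:Z}(c) each monomial of the last factor is divisible by $x_3$, and then contributes to $J$, or has length at least $q+8$.
\item The entry $x_{13}$ is zero for $n\le13$. Otherwise there is a second entry $x_{13}$, and $x_{13}^2=0$; use Lemma~\ref{lem:Z}(a).
\item The entry $x_{14}$ is zero for $n\le14$. Otherwise $x_{14}x_7x_7=0$; use Lemma~\ref{lem:Z}(a).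
\end{itemize}
This proves the claim, and so $\mathrm{Sq}^m\zeta\equiv\binom\ell mx_1^m\zeta+\varphi\,\mathrm{Sq}^{m-1}(x_1^\ell\nu)$ modulo $\mathfrak n$.

Since $4\mid\ell$, the coefficients $\binom\ell1,\binom\ell2,\binom\ell3$ are even, and $\mathrm{Sq}^l(x_1^\ell\nu)=x_1^\ell\,\mathrm{Sq}^l\nu\in J$ for $l=1,3$ by Lemma~\ref{lem:nu}. Finally $\varphi\nu=(x_2x_{14}+x_4x_{12}+x_6x_{10})\nu\equiv x_3^2x_5^2\nu$ modulo $J$.
\end{proof}

\subsection{Dividing by $\nu$}
It remains to transfer Lemma~\ref{lem:zeta} to $P$. By the presentations of $H$ and $P$, the restriction $H\to P$ is onto with kernel $(x_{11},\dots,x_{15})$. Multiplication by $\nu$, as a map $H\to H/\mathfrak n$, kills this ideal: each of $x_{11},x_{13},x_{15}$ is zero or is a factor of $\nu$ of height $2$, $x_{12}\in J$, and $x_{14}\nu=0$. We obtain an $H$-linear map $\lambda\colon P\to H/\mathfrak n$ with two properties.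

First, $\ker\lambda=P_{\ge\ell+7}$. Indeed, a basis monomial $\mu$ of $P$ has exponents at most $15,3,3,1,1$, so by the list of heights the monomials $\nu\mu$ are nonzero and distinct in $H$, and none is divisible by $x_3^4$. Since $\mathfrak n$ is spanned by monomials, a sum of such monomials is negligible exactly when each has length at least $q+7$, that is, $|\mu|\ge\ell+7$.

Second, $\lambda$ commutes with Steenrod squares: restriction does, and $\mathrm{Sq}^m(\nu z)\equiv\nu\,\mathrm{Sq}^mz$ modulo $J$ by the Cartan formula and Lemma~\ref{lem:nu}.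

By Lemma~\ref{lem:Z}(c) and (d), every monomial of $\zeta$ that is not negligible is divisible by $\nu$. Write it as $\nu\mu$. Then $\mu$ contains none of $x_{11},x_{13},x_{15}$, since those that are nonzero divide $\nu$ and have height $2$. Its exponent of $x_3$ is at most $3$ because $\nu\mu\notin J$, and its exponent of $x_7$ is at most $1$, because $h_7=2$ for $n\le14$, while $h_7=4$ and $x_7^2$ divides $\nu$ for $n\ge15$. So $\mu$ is a basis monomial of $P$. It has degree $\deg\zeta-\deg\nu=15+\ell$ and, by (Z3), length at least $q-|\nu|=\ell$. Let $\eta\in P_{\ge\ell}$ be the sum of these $\mu$, so that $\lambda(\eta)$ is the class of $\zeta$. By Lemma~\ref{lem:zeta} and the two properties of $\lambda$, the elements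
\[
\mathrm{Sq}^1\eta+x_1^\ell x_3^2x_5^2,\qquad\mathrm{Sq}^2\eta,\qquad\mathrm{Sq}^4\eta+\tbinom\ell4x_1^4\eta
\]
lie in $\ker\lambda=P_{\ge\ell+7}$. This contradicts Lemma~\ref{lem:core} with $\kappa=\binom\ell4$ mod $2$. Therefore $\operatorname{cat}(\mathbf{SO}(n))\ge c+1$. \qed

\begin{thebibliography}{9}

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{SO10}
\emph{On Lusternik--Schnirelmann category of $\mathbf{SO}(10)$},
\texttt{https://www.impan.pl/shop/en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/91607}.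

\end{thebibliography}
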